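\title{One added edge can lower both critical values of the contact process}

\begin{abstract}
The contact process on a connected, locally finite graph $G$ has two critical infection rates, $\lambda_1(G)$ for global survival and $\lambda_2(G)$ for local survival. It has been conjectured that adding one edge to $G$ changes neither of them. We disprove this for both values at once: for every $1<r<2$ and every small $\nu>0$ there are a graph $G$ and an edge $e$ with $\lambda_2(G+e)\le\nu^r<\nu\le\lambda_1(G)$. The graph is a ray that carries larger and larger cliques at the ends of long paths. Without $e$ the infection is dominated by a subcritical branching process. The edge $e$ attaches one long-lived clique, and this clique and the others keep each other infected, scale after scale.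
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a connected, locally finite graph. The \emph{contact process} on $G$ with infection rate $\lambda>0$ is the continuous-time Markov process $(\xi_t)_{t\ge0}$ on subsets of $V$, the sets of infected vertices, in which each infected vertex becomes healthy at rate $1$ and infects each of its neighbors at rate $\lambda$, independently. Fix a vertex $o$ and start with $\xi_0=\{o\}$. The infection can persist in a weak sense, by staying alive somewhere, or in a strong sense, by coming back to $o$ forever, and each sense has its critical value: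
\begin{align*}
\lambda_1(G)&=\inf\{\lambda:\ \mathbb P(\xi_t\ne\emptyset\text{ for all }t)>0\} &&\text{(global survival)},\\
\lambda_2(G)&=\inf\{\lambda:\ \mathbb P(o\in\xi_t\text{ for arbitrarily large }t)>0\} &&\text{(local survival)}.
\end{align*}
Because $G$ is connected, neither value depends on $o$, and $\lambda_1(G)\le\lambda_2(G)$. On a finite graph the infection dies out at every rate and both values are $+\infty$. If all degrees are at most $\Delta$, each infected vertex disappears at rate $1$ and creates new infected vertices at rate at most $\lambda\Delta$, so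
\begin{equation}\label{eq:degree}
\mathbb E|\xi_t|\le|\xi_0|\,e^{-(1-\lambda\Delta)t},
\end{equation}
and $\lambda_1(G)\ge1/\Delta$.

How do the critical values react to a local change of the graph? Let $G'=G+e=(V,E\cup\{e\})$ have one additional edge $e$, joining two distinct vertices of $V$. An extra edge can only help the infection, so $\lambda_i(G')\le\lambda_i(G)$ for $i=1,2$. Conjecture~5.3 of \cite{BRWCP} asserts that nothing is gained:
\begin{quote}
\emph{for every connected, locally finite graph $G$ and every additional edge $e$, $\lambda_1(G)=\lambda_1(G')$ and $\lambda_2(G)=\lambda_2(G')$.}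
\end{quote}
This is the natural guess. Both values describe behavior at arbitrarily large times, the new edge changes the rates at two vertices only, and a finite piece of a graph cannot hold the infection forever by itself. Part of the guess is a short theorem: an infection that survives and eventually leaves $e$ for good survives on $G$ as well, so $\lambda_1$ can drop only if $\lambda_1(G')=\lambda_2(G')$ (Proposition~\ref{prop:leave}). What remains possible is an infection that owes its survival to crossing $e$ infinitely often. We construct one.

\begin{theorem}\label{thm:main}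
Let $1<r<2$ and $0<\nu<2^{-6/(2-r)}$. There are a connected, locally finite graph $G$ and an edge $e$ joining two distinct vertices of $G$ such that $G'=G+e$ satisfies
\[
\lambda_1(G')\le\lambda_2(G')\le\nu^r<\nu\le\lambda_1(G)\le\lambda_2(G).
\]
In particular $\lambda_1(G)\ne\lambda_1(G')$ and $\lambda_2(G)\ne\lambda_2(G')$, and the ratio $\lambda_1(G)/\lambda_2(G')\ge\nu^{1-r}$ can be made arbitrarily large.
\end{theorem}

The graph $G$ has unbounded degrees, and the proof uses this. Section~\ref{sec:tools} recalls the graphical representation. Section~\ref{sec:toy} shows the mechanism on a Markov chain with four states, and Section~\ref{sec:graph} defines $G$. Section~\ref{sec:ext} proves extinction on $G$ at rate $\nu$; Sections~\ref{sec:clique}--\ref{sec:end} prove local survival on $G'$ at rate $\nu^r$.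

\section{The graphical representation}\label{sec:tools}

Take independent Poisson processes on $[0,\infty)$ whose points we call \emph{marks}: for each vertex $u$ one of rate $1$ (\emph{recoveries} at $u$), and for each ordered pair of neighbors $(u,w)$ one of rate $\lambda$ (\emph{arrows} $u\to w$). Almost surely no two marks occur at the same time. Let $\mathcal F_t$ be generated by the marks up to time $t$. An \emph{infection path} from $(u,s)$ to $(w,t)$, $s\le t$, consists of vertices $u=u_0,u_1,\dots,u_l=w$ and times $s=t_0<t_1<\dots<t_l\le t_{l+1}=t$, with an arrow $u_{i-1}\to u_i$ at time $t_i$ for $1\le i\le l$ and no recovery at $u_i$ during $(t_i,t_{i+1}]$ for $0\le i\le l$. The process \emph{started from $(A,s)$} consists at time $t\ge s$ of all $w$ such that an infection path leads from $(u,s)$ to $(w,t)$ for some $u\in A$; when $s=0$ we say \emph{started from $A$}. The process \emph{inside a subgraph $H$} uses only paths in $H$. The \emph{lifetime} of a process is the time until it becomes empty, and an arrow $u\to w$ is \emph{active} for the process if $u$ is infected just before the time of the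 arrow. We use the following facts.

\begin{itemize}
\item[(G1)] \emph{Monotonicity.} The process increases with the initial set and with the graph. It increases with $\lambda$: keeping each arrow with probability $\lambda'/\lambda$ produces the process of rate $\lambda'\le\lambda$.
\item[(G2)] \emph{Additivity.} The process started from $A$ is the union of the processes started from $\{u\}$, $u\in A$.
\item[(G3)] \emph{Strong Markov property.} If $\tau$ is a stopping time, then on $\{\tau<\infty\}$ and given $\mathcal F_\tau$, the marks after $\tau$, shifted back by $\tau$, are again independent Poisson processes with the same rates.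
\item[(G4)] \emph{Compensation.} For a process $\xi$ inside a finite graph, the expected number of active arrows $u\to w$ up to time $t\le\infty$ is $\lambda\,\mathbb E\int_0^t\mathbf 1\{u\in\xi_s\}\,ds$, and the expected number of recoveries that heal $u$ is $\mathbb E\int_0^t\mathbf 1\{u\in\xi_s\}\,ds$.
\item[(G5)] \emph{One step.} Let $u\sim w$ and let $\tau$ be a finite stopping time. Given $\mathcal F_\tau$, with probability $\frac{\lambda}{1+\lambda}(1-e^{-(1+\lambda)h})$ the first mark after $\tau$ among the recoveries at $u$ and the arrows $u\to w$ is an arrow and occurs by time $\tau+h$. Indeed these marks form a Poisson process of rate $1+\lambda$, each point being an arrow with probability $\lambda/(1+\lambda)$.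
\item[(G6)] \emph{Multiplying expectations.} Let $\tau_1,\tau_2,\dots$ be stopping times with values in $[0,\infty]$ and $\sum_i\mathbb P(\tau_i<\infty)\le A$. On $\{\tau_i<\infty\}$ start a process at time $\tau_i$, let $c_i$ be the number of its active arrows of a given type, and suppose $\mathbb E[c_i\mid\mathcal F_{\tau_i}]\le b$. Then $\mathbb E\sum_ic_i\mathbf 1\{\tau_i<\infty\}\le Ab$, by conditioning on $\mathcal F_{\tau_i}$ term by term. The times $\tau_{i,1}<\tau_{i,2}<\cdots$ of the arrows counted by $c_i$, listed in order and completed by $\infty$, are stopping times with $\sum_{i,l}\mathbb P(\tau_{i,l}<\infty)\le Ab$, so the bound can be iterated.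
\item[(G7)] \emph{Cliques.} On a clique with $N$ vertices, $Z_t=|\xi_t|$ is a birth--death chain on $\{0,\dots,N\}$ that jumps from $i$ to $i+1$ at rate $\lambda i(N-i)$ and to $i-1$ at rate $i$. From $i\ge1$ the next jump is downward with probability $1/(1+\lambda(N-i))$. Given the sequence of states visited, the holding times are independent, and the holding time at $i$ is exponential with rate $i+\lambda i(N-i)$.
\end{itemize}

We say that a graph is \emph{non-explosive} if, for every $\lambda$, the process started from a finite set almost surely reaches only finitely many vertices in bounded time. Then $\xi$ is a right-continuous jump process whose values are finite sets.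

\begin{proposition}\label{prop:leave}
Let $G'=G+e$ be non-explosive. If $\lambda_1(G')<\lambda_2(G')$, then $\lambda_1(G)=\lambda_1(G')$.
\end{proposition}

\begin{proof}
Let $e=\{x,y\}$ and $\lambda_1(G')<\lambda<\lambda_2(G')$, and let $\xi$ be the process on $G'$ started from $\{x\}$. It survives with positive probability, and almost surely $x$ is healthy from some time on. The same holds for $y$. To see this, let $u_1$ be the first time at which $y$ is infected and $u_{l+1}$ the first such time $\ge u_l+1$. By (G5) there is $c>0$ such that, given $\mathcal F_{u_l}$ on $\{u_l<\infty\}$, $x$ is infected at some time in $(u_l,u_l+1]$ with probability at least $c$. So the event that all $u_l$ are finite and $x$ is healthy after $u_{l_0}$ has probability at most $(1-c)^n$ for every $n$, that is, zero.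

Hence there are an integer $t$ and a finite set $A$ such that, with positive probability, $\xi_t=A$, $\xi$ survives, and $x,y\notin\xi_s$ for $s\ge t$. On this event no arrow across $e$ is active after $t$, so the process on $G$ started from $(A,t)$ equals $\xi$ and survives. By (G2), the process on $G$ started from some single vertex of $A$ survives with positive probability. Thus $\lambda_1(G)\le\lambda$, and we let $\lambda\downarrow\lambda_1(G')$.
\end{proof}

\section{Two reservoirs}\label{sec:toy}

This section explains the construction; nothing in it is used later. Consider two reservoirs of infection, a \emph{core} $C$ and a \emph{satellite} $S$, each active or inactive. An active core becomes inactive at rate $a=1/T_C$, an active satellite at rate $b=1/T_S$, and an active reservoir activates the other one at rate $p$. Let $\tau_C,\tau_S,\tau_{CS}$ be the mean times until both are inactive, starting with the indicated reservoirs active. Conditioning on the first jump,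
\[
\tau_C=\frac{1+p\tau_{CS}}{a+p},\qquad \tau_S=\frac{1+p\tau_{CS}}{b+p},\qquad \tau_{CS}=\frac{1+a\tau_S+b\tau_C}{a+b}.
\]
Put $u=1+p\tau_{CS}$. Multiplying the third equation by $p(a+b)$ gives $(a+b)(u-1)=p+u\bigl(\frac{pa}{b+p}+\frac{pb}{a+p}\bigr)$. Since $a-\frac{pa}{b+p}=\frac{ab}{b+p}$ and $b-\frac{pb}{a+p}=\frac{ab}{a+p}$, this reads $u\,ab\,\frac{a+b+2p}{(a+p)(b+p)}=a+b+p$. Therefore
\[
\tau_C=\frac{u}{a+p}=T_C\,(1+pT_S)\,\frac{a+b+p}{a+b+2p},
\]
and the last fraction lies between $\frac12$ and $1$. A satellite with $pT_S\gg1$ multiplies the mean lifetime of the core by about $pT_S$. Whether this gain is typical depends on the core, which activates the satellite before dying with probability $p/(a+p)=pT_C/(1+pT_C)$.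

\emph{Strong core, $pT_C\gg1$.} Whenever one reservoir is inactive, the other one revives it except with probability $1/(1+pT_C)$ or $1/(1+pT_S)$. The pair is a new reservoir that lives about $pT_S$ times longer than $C$, and it can serve as the core for the next satellite.

\emph{Weak core, $T_C=1$.} This is a single vertex. One active period of $C$ produces at most $pT_C=p$ activations of $S$ on average, and each active period of $S$ produces at most $pT_S$ activations of $C$. One activation of $C$ therefore leads to at most $p^2T_S$ new ones on average, and if $p^2T_S\ll1$ the satellite is of no use.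

Satellites with
\begin{equation}\label{eq:window}
p^2T_S\ll1\ll pT_S
\end{equation}
thus amplify a strong core and ignore a weak one. We realize a satellite as a clique with $N$ vertices at the end of a path of length $d$. The lifetime of the clique is $e^{N\log N+O(N)}$, and $\lambda$ enters only through the error term (Lemmas~\ref{lem:life} and~\ref{lem:clique}); this is where unbounded degrees are needed. The path is crossed with probability $\lambda^d$, up to factors $2^{\pm d}$. With $L=N\log N$, condition \eqref{eq:window} becomes $L/(2d)<\log(1/\lambda)<L/d$. This is a whole interval of rates, and it can hold both $\nu$ and $\nu^r$ precisely when $r<2$.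

Now attach satellites $S_1,S_2,\dots$ along a ray, with $T_{S_k}\approx e^{L_k}$ and $p_k\approx e^{-\sigma L_k}$, where $\frac12<\sigma<1$. No satellite is a strong core for a later one, because the infection must cross two long paths between them and $p_jp_kT_{S_j}\le p_j^2T_{S_j}\ll1$ for $j<k$. Suppose, however, that a core formed with $S_1,\dots,S_{k-1}$ lives for time $e^{2L_{k-1}}$. If $L_k/L_{k-1}$ is close to $1$, then $p_ke^{2L_{k-1}}\gg1$, so the core is strong for $S_k$, and the gain $e^{(1-\sigma)L_k}$ exceeds $e^{2(L_k-L_{k-1})}$, so the enlarged core lives for time $e^{2L_k}$. All that is missing is a first core that lives for time $e^{2L_0}$. It is a clique $S_0$, which $G$ hides behind an extremely long path and which $e$ joins directly to the ray.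

\section{The graph}\label{sec:graph}

Fix $r$ and $\nu$ as in Theorem~\ref{thm:main}; note that $\nu<2^{-6}<\frac1{10}$. Put
\[
\mu=\nu^r,\qquad q=\frac\mu2,\qquad \sigma=\frac{2+r}4\in\Bigl(\frac34,1\Bigr),\qquad \chi=\frac{2\sigma\log\frac1{2\nu}}{\log\frac1q}.
\]
We claim that $\chi>1$. Since $2\sigma=1+\frac r2$ and $\log\frac1q=\log2+r\log\frac1\nu$, the claim is equivalent to $(1-\frac r2)\log\frac1\nu>(2+\frac r2)\log2$, and the hypothesis on $\nu$ gives $(1-\frac r2)\log\frac1\nu>3\log2>(2+\frac r2)\log2$. The inequality $\chi>1$ is the left half of \eqref{eq:window} at rate $\nu$ and is used only in Lemma~\ref{lem:exits}; the inequality $\sigma<1$ is the right half at rate $\mu$ and is used only in Lemma~\ref{lem:param}. Both together require $2\log\frac1{2\nu}>\log2+r\log\frac1\nu$, which fails for $r\ge2$.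

Let $m$ be a large integer. \emph{For $m$ large} means for $m\ge m_0(r,\nu)$, uniformly in the index $k$; finitely many such requirements are made. Define
\[
L_k=(m+k)^2\log\bigl((m+k)^2\bigr)\quad(k\ge0),\qquad N_k=(m+k)^2,\quad d_k=\Bigl\lceil\frac{\sigma L_k}{\log(1/q)}\Bigr\rceil\quad(k\ge1),
\]
and $N_0=4m^2$, $d_0=N_0^2$. For $k\ge1$ we have $N_k^{N_k}=e^{L_k}$, $d_k\le L_k+1$, and
\begin{equation}\label{eq:legs}
q\,e^{-\sigma L_k}\le q^{d_k}\le e^{-\sigma L_k},\qquad (2\nu)^{2d_k}\le e^{-\chi L_k}.
\end{equation}
The graph $G$ consists of a ray $v_0,v_1,v_2,\dots$ and, for each $k\ge0$, a clique $S_k$ on $N_k$ vertices, one of which is its \emph{gate} $g_k$, and a path $v_k,y_{k,1},\dots,y_{k,d_k},g_k$; the vertices $y_{k,1},\dots,y_{k,d_k}$ form the \emph{leg} of $S_k$. It is connected and locally finite. Let $e=\{v_0,g_0\}$ and $G'=G+e$; see Figure~\ref{fig:G}.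

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(7.4,0);
\draw[dotted,thick] (7.4,0)--(8.3,0);
\foreach \n/\x/\y/\z in {0/0/3.4/0.85,1/2.4/1.6/0.45,2/4.6/1.9/0.5,3/6.8/2.2/0.55}{
  \fill (\x,0) circle (2pt) node[above]{$v_{\n}$};
  \draw (\x,0)--(\x,-0.5);
  \draw[dotted,thick] (\x,-0.5)--(\x,-\y+0.5);
  \draw (\x,-\y+0.5)--(\x,-\y);
  \draw (\x,-\y-\z) circle (\z) node{$S_{\n}$};
  \fill (\x,-\y) circle (2pt) node[above right]{$g_{\n}$};
}
\draw[dashed,thick] (0,0) .. controls (-1.4,-1) and (-1.4,-2.4) .. (0,-3.4);
\node at (-1.3,-1.7) {$e$};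
\end{tikzpicture}
\caption{The graph $G$ (solid and dotted lines) is a ray $v_0,v_1,\dots$ in which each $v_k$ is joined by a long path to the gate $g_k$ of a clique $S_k$. The clique $S_0$ has about four times as many vertices as $S_1$ and a much longer path. The added edge $e$ (dashed) joins $v_0$ to $g_0$ directly.}\label{fig:G}
\end{figure}

The scales $L_k$ grow slowly. The derivative of $z^2\log(z^2)$ is $4z\log z+2z$, so for $m\ge3$, $k\ge1$ and $x=m+k$,
\begin{equation}\label{eq:incr}
4(x-1)\log(x-1)\le L_k-L_{k-1}\le6x\log x=\frac{3L_k}x\le\frac{3L_k}m.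
\end{equation}

\begin{lemma}\label{lem:noexp}
The graphs $G$ and $G'$ are non-explosive.
\end{lemma}

\begin{proof}
Let $V_k$ be the finite set formed by $v_0,\dots,v_k$ and the legs and cliques attached to them, and let the initial set lie in $V_{k_0}$. For $k>k_0$ let $R_k$ be the first time at which $v_k$ is infected. Before $R_k$ the process stays in $V_{k-1}$, so $R_k$ is a stopping time, and $v_{k+1}$ can be infected for the first time only by an arrow $v_k\to v_{k+1}$ after $R_k$. By (G3), on $\{R_k<\infty\}$ the waiting time for the first such arrow is exponential with rate $\lambda$ given $\mathcal F_{R_k}$. So $\mathbb P(R_k\le t)$ is at most the probability that $k-k_0-1$ independent exponential variables of rate $\lambda$ sum to at most $t$, which tends to $0$ as $k\to\infty$.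
\end{proof}

\section{Extinction on $G$ at rate $\nu$}\label{sec:ext}

In this section $\lambda=\nu\le\frac1{10}$. We dominate the infections of ray vertices by a branching process. An infected ray vertex $v_j$ passes the infection to the ray directly, or sends it into
\[
U_j=\{y_{j,1},\dots,y_{j,d_j}\}\cup S_j,
\]
from where it may come back many times. We must show that it comes back at most once on average. For this we need the cost of crossing a leg and the time spent in $U_j$.

\begin{lemma}\label{lem:path}
For the process on a finite path graph started from $\{u\}$, and every vertex $w$,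
\[
\mathbb E\int_0^\infty\mathbf 1\{w\in\xi_s\}\,ds\le\frac{(2\nu)^{\operatorname{dist}(u,w)}}{1-2\nu}.
\]
\end{lemma}

\begin{proof}
Let $\phi_t(w)=\mathbb E\int_0^t\mathbf 1\{w\in\xi_s\}\,ds$, and let $R_t(w)$ be the expected number of active arrows into $w$ up to time $t$, plus $1$ if $w=u$. Each recovery that heals $w$ ends a period of infection begun by an active arrow into $w$, or at time $0$ if $w=u$, so $\phi_t\le R_t$ by (G4). Again by (G4),
\[
R_t(w)=\mathbf 1\{w=u\}+\nu\sum_{z\sim w}\phi_t(z)\le\mathbf 1\{w=u\}+\nu\sum_{z\sim w}R_t(z).
\]
Substituting this inequality into itself $n$ times bounds $R_t(w)$ by $\sum_{j<n}\nu^jW_j+(2\nu)^n\max_zR_t(z)$, where $W_j$ is the number of walks of length $j$ from $u$ to $w$. The maximum is finite and $2\nu<1$, so the last term vanishes as $n\to\infty$. Finally $W_j\le2^j$, and $W_j=0$ for $j<\operatorname{dist}(u,w)$. Let $t\to\infty$.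
\end{proof}

\begin{lemma}\label{lem:life}
For every $k\ge0$ and every initial set, the process inside $U_k$ has expected lifetime at most
\[
\widehat T_k=4\bigl(e^4N_k^4+16d_k^4\bigr)N_k^{N_k}.
\]
\end{lemma}

\begin{proof}
Write $N=N_k$, $d=d_k$, and $t_0=\max(2+2\log N,\,2\log(2d))$. We bound from below the probability of dying within time $t_0$, by asking the clique and the leg to die separately.

Inside the clique, by (G7), the chain goes straight down to $0$ with probability at least $(1+\nu N)^{-N}$. Given this, the holding times have total mean at most $\sum_{i\le N}1/i\le1+\log N$, and by Markov's inequality their sum is at most $2+2\log N$ with probability at least $\frac12$. Inside the leg, \eqref{eq:degree} gives $\mathbb E|\xi_t|\le de^{-t/2}$, which equals $\frac12$ at $t=2\log(2d)$, so the process is empty at that time with probability at least $\frac12$. With probability $e^{-2\nu t_0}$ there is no arrow between $g_k$ and $y_{k,d}$ during $[0,t_0]$. The three events concern disjoint families of marks, so from any state the process inside $U_k$ is empty at time $t_0$ with probability at least $\pi=\frac14e^{-2\nu t_0}(1+\nu N)^{-N}$.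 Applying this in successive intervals of length $t_0$, the expected lifetime is at most $t_0/\pi$. It remains to note that $t_0e^{2\nu t_0}\le e^{2t_0}\le e^4N^4+16d^4$ and $1+\nu N\le N$.
\end{proof}

For a process inside $U_k$, an \emph{exit} is an arrow $y_{k,1}\to v_k$ at a time when $y_{k,1}$ is infected. Let $X_k$ be the expected number of exits of the process started from $\{y_{k,1}\}$.

\begin{lemma}\label{lem:exits}
For $m$ large, $X_k\le1$ for all $k\ge0$.
\end{lemma}

\begin{proof}
Write $d=d_k$. The exits reached by an infection path inside the leg have mean at most $\nu/(1-2\nu)\le\frac12$, by (G4) and Lemma~\ref{lem:path}. Any other exit is reached by a path that enters $S_k$, and such a path crosses the leg twice. Let $s_1$ be the time of its first arrow $y_{k,d}\to g_k$ and $s_2$ the time of its last arrow $g_k\to y_{k,d}$. Then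
\begin{enumerate}
\item the arrow at $s_1$ is active for the process inside the leg started from $\{y_{k,1}\}$, and the expected number of such arrows is at most $\nu(2\nu)^{d-1}/(1-2\nu)$ by Lemma~\ref{lem:path};
\item the arrow at $s_2$ is active for the process inside $U_k$ started from $(g_k,s_1)$, and given $\mathcal F_{s_1}$ the expected number of such arrows is at most $\nu\widehat T_k$ by Lemma~\ref{lem:life};
\item the exit is active for the process inside the leg started from $(y_{k,d},s_2)$, and given $\mathcal F_{s_2}$ the expected number of such arrows is at most $\nu(2\nu)^{d-1}/(1-2\nu)$.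
\end{enumerate}
So the number of these exits is at most the number of triples of arrows as in 1--3. By (G6), applied twice, its mean is at most the product of the three bounds, which is $\frac{\nu}{4(1-2\nu)^2}(2\nu)^{2d}\widehat T_k$. The prefactor is less than $1$, hence
\[
X_k\le\tfrac12+(2\nu)^{2d_k}\widehat T_k.
\]
For $k\ge1$, \eqref{eq:legs} bounds the last term by $4(e^4N_k^4+16d_k^4)e^{-(\chi-1)L_k}$. Here $N_k\le L_k$, $d_k\le L_k+1$, $L_k\ge m^2$ and $\chi>1$, so the term is at most $\frac12$ for $m$ large. For $k=0$ the term is $(2\nu)^{2N_0^2}\cdot4(e^4N_0^4+16N_0^8)N_0^{N_0}$, and $N_0\log N_0=o(N_0^2)$ makes it at most $\frac12$ for $m$ large.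
\end{proof}

\begin{proposition}\label{prop:ext}
For $m$ large, the process on $G$ at rate $\nu$ started from $\{v_0\}$ dies out almost surely. Hence $\lambda_1(G)\ge\nu$.
\end{proposition}

\begin{proof}
We build a family of space-time points on the ray. Generation $0$ is $(v_0,0)$. Let $(v_j,s)$ be a member, with $s$ a stopping time, and let $R$ be the first recovery at $v_j$ after $s$. Its \emph{entries} are the arrows $v_j\to y_{j,1}$ during $(s,R)$. Its \emph{children} are the heads, with their times, of the arrows $v_j\to v_{j\pm1}$ during $(s,R)$ and of the exits of the processes inside $U_j$ started by its entries. Given $\mathcal F_s$, the first kind has mean at most $2\nu$; the entries have mean $\nu$, so by (G6) and Lemma~\ref{lem:exits} the second kind has mean at most $\nu X_j\le\nu$. Listed by type and in order of time, the children occur at stopping times. By (G6) and induction, generation $n$, counted with multiplicity, has mean size at most $(3\nu)^n$, and the whole family has finite mean size.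

The family accounts for the whole infection. Take an infection path from $(v_0,0)$ to $(w,t)$, let $s_1<\dots<s_n$ be the times of its arrows that point to a ray vertex, and let $s_0=0$. Suppose the position $(v_j,s_i)$ of the path at time $s_i$ is in generation $i$. The path stays at $v_j$ without recovery until its next arrow. This arrow points to $v_{j\pm1}$ or is an entry; in the second case the path stays in $U_j$ until its next arrow to the ray, which in $G$ can only be $y_{j,1}\to v_j$. In both cases the position at time $s_{i+1}$ is a child. After $s_n$, the path is at the ray vertex of a member before its recovery time $R$, or belongs to the process inside some $U_j$ started by an entry of a member.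

Almost surely the family is finite, each member has $R<\infty$ and finitely many entries, and each entry starts a process of finite lifetime (Lemma~\ref{lem:life}). So the infection dies out, and by (G1) it dies out at every rate $\lambda\le\nu$.
\end{proof}

\begin{remark}\label{rem:positive}
On $G'$ the proof breaks only at $v_0$, where the infection enters and leaves $U_0$ through $g_0$ as well. At rate $\lambda\le\nu$, a member at $v_0$ has entries $v_0\to y_{0,1}$ and $v_0\to g_0$ of mean $2\lambda$, each followed by at most $2\lambda\widehat T_0$ exits on average, so it has at most $\lambda+4\lambda^2\widehat T_0$ children on average; a member at $v_j$, $j\ge1$, still has at most $3\lambda$, by (G1). For very small $\lambda$ both bounds are below $1$. Thus $\lambda_1(G')>0$, and the ratio in Theorem~\ref{thm:main} has a positive denominator.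
\end{remark}

\section{Cliques and transmissions at rate $\mu$}\label{sec:clique}

From now on $\lambda=\mu\le\frac1{10}$. We need three properties of a large clique: one infected vertex starts a long-lived infection with good probability; the lifetime is either short or very long, rarely in between; and an infected clique infects its gate quickly.

\begin{lemma}\label{lem:clique}
Let $T_N=\mu^{N-1}(N-1)!/N$. There are $N_*$, $C$, $C_1$ depending only on $\mu$ such that for $N\ge N_*$ we have $\log T_N\ge N\log N-C_1N$, and the process on a clique with $N$ vertices has the following properties.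
\begin{itemize}
\item[(a)] Started from one vertex, its lifetime $\ell$ satisfies $\mathbb P(\ell\le s)\le\frac18+s/T_N$ for all $s\ge0$.
\item[(b)] Started from one vertex, $\mathbb P(w<\ell\le s)\le s/T_N+\exp(-\lfloor w\rfloor e^{-CN})$ for $0\le w\le s$.
\item[(c)] Started from any nonempty set, a given vertex is infected at some time in $[0,1]$ with probability at least $\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
From $N!\ge(N/e)^N$ we get $\log T_N\ge N\log N-N-2\log N-N\log\frac1\mu$, so $C_1=3+\log\frac1\mu$ will do. Let $Z$ be the chain of (G7), and $\mathbb P_i$ its law from state $i$.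

\emph{Hitting probabilities.} Let $h(i)=\mathbb P_i(Z\text{ hits }0\text{ before }N)$. Conditioning on the first jump gives $\mu(N-i)\,(h(i)-h(i+1))=h(i-1)-h(i)$ for $0<i<N$. So $h(j)-h(j+1)$ is proportional to $P_j=\prod_{i=1}^j\frac1{\mu(N-i)}$, with $P_0=1$, and $h(0)=1$, $h(N)=0$ give
\[
h(i)=\sum_{j=i}^{N-1}P_j\Big/\sum_{j=0}^{N-1}P_j\le\sum_{j=i}^{N-1}P_j.
\]
For $j\le N/2$ we have $P_j\le(2/\mu N)^j$, so these terms with $j\ge1$ sum to at most $4/(\mu N)$ once $\mu N\ge4$. The ratios $P_j/P_{j-1}$ increase with $j$, so the sequence $P_j$ first decreases and then increases, and each of the at most $N$ terms with $j>N/2$ is at most $\max(P_{\lfloor N/2\rfloor},P_{N-1})$. Both $N(2/\mu N)^{\lfloor N/2\rfloor}$ and $NP_{N-1}=1/T_N$ tend to $0$. Hence for $N$ large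
\begin{equation}\label{eq:h}
h(i)\le\tfrac18\quad(1\le i\le N),\qquad h(N-1)\le P_{N-1}=\frac1{NT_N}.
\end{equation}
Started from $N$, the chain makes on average at most $Ns$ jumps $N\to N-1$ before time $s$, and extinction by time $s$ requires one of them to be followed by hitting $0$ before $N$. Therefore
\begin{equation}\label{eq:full}
\mathbb P_N(Z_s=0)\le Ns\,h(N-1)\le s/T_N.
\end{equation}

(a) Either $Z$ hits $0$ before $N$, or it hits $N$ and dies within time $s$ afterwards. Use \eqref{eq:h} and \eqref{eq:full}.

(b) If $Z$ hits $N$ before $0$, it must die within time $s$ afterwards, which has probability at most $s/T_N$. Otherwise $Z$ stays in $\{1,\dots,N-1\}$ during $[0,w]$. From any state in this set, each jump is upward with probability at least $\mu/(1+\mu)$, so $Z$ climbs straight to $N$ with probability at least $(\mu/(1+\mu))^N$. Given this, the holding times have total mean at most $\sum_{0<i<N}\frac1{\mu i(N-i)}=\frac2{\mu N}\sum_{0<i<N}\frac1i\le\frac12$ for $N$ large. By Markov's inequality, $N$ is hit within time $1$ with probability at least $\frac12(\mu/(1+\mu))^N\ge e^{-CN}$ for a suitable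 $C$. Applying this in $\lfloor w\rfloor$ successive unit intervals bounds the second case by $(1-e^{-CN})^{\lfloor w\rfloor}$.

(c) We show that half of the clique is infected by time $\frac12$ with probability at least $\frac34$, and that the given vertex is then infected within a further time $\frac12$. Let $M=\lceil N/2\rceil$ and let $\tau$ be the first time $Z\notin\{1,\dots,M-1\}$. Growth is multiplicative, so we follow $f(Z)$ with $f(i)=\log i$ for $i\ge1$ and $f(0)=0$. For $1\le i<M$ the generator of $Z$ applied to $f$ equals $\mu i(N-i)\log(1+\frac1i)+i\,(f(i-1)-f(i))$. In the first term $N-i\ge N/2$ and $\log(1+\frac1i)\ge\frac1{2i}$. The second term vanishes for $i=1$ and equals $i\log(1-\frac1i)\ge-2$ for $i\ge2$. The sum is at least $\frac{\mu N}4-2\ge\frac{\mu N}8$ when $\mu N\ge16$. Dynkin's formula, which states that $\mathbb E f(Z_\tau)-f(Z_0)$ is the expected integral over $[0,\tau]$ of the generator applied to $f$, and $0\le f\le\log N$ give $\mathbb E\tau\le8\log N/(\mu N)$. So $\mathbb P(\tau>\frac12)\le16\log N/(\mu N)\le\frac18$ for $N$ large. Also $\mathbb P(Z_\tau=0)\le\frac18$ by \eqref{eq:h},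 since hitting $0$ before $M$ implies hitting $0$ before $N$. With probability at least $\frac34$, then, $\tau\le\frac12$ and $Z_\tau\ge M$. If the given vertex is healthy at $\tau$, each infected vertex, independently, sends it an arrow before recovering and within time $\frac12$ with probability $c_\mu>0$, by (G5). All fail with probability at most $(1-c_\mu)^{N/2}\le\frac14$ for $N$ large, and $\frac34\cdot\frac34>\frac12$.
\end{proof}

We take $m^2\ge N_*$, so that the lemma applies to every $S_k$. For $k\ge1$ let $\Gamma_k$ be the path $g_0,v_0,\dots,v_k,y_{k,1},\dots,y_{k,d_k},g_k$ in $G'$. Its first edge is $e$, and this is the only way in which $e$ enters the proof. Put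
\[
n_k=d_k+k+2\quad(\text{the number of edges of }\Gamma_k),\qquad p_k=q^{n_k}.
\]

\begin{lemma}\label{lem:trans}
Let $k\ge1$ and let $t$ be a finite stopping time.
\begin{itemize}
\item[(a)] Given $\mathcal F_t$, with probability at least $p_k$ there is an infection path from $(g_0,t)$ along $\Gamma_k$ whose last arrow $y_{k,d_k}\to g_k$ occurs by time $t+n_k$.
\item[(b)] Let $\xi$ be the process inside a subgraph of $G'$ containing $S_k$ and $\Gamma_k$. On $\{S_k\cap\xi_t\ne\emptyset\}$, given $\mathcal F_t$, with probability at least $\frac12p_k$ the vertex $g_0$ is infected at some time in $[t,t+n_k+1]$.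
\end{itemize}
\end{lemma}

\begin{proof}
In (G5) with $h=1$ the probability is at least $\frac\mu{1.1}(1-e^{-1})\ge\frac\mu2=q$. For (a), apply (G5) to the $n_k$ edges in turn, each time at the stopping time when the previous arrow occurs. For (b), Lemma~\ref{lem:clique}(c) infects $g_k$ by time $t+1$ with probability at least $\frac12$; then follow $\Gamma_k$ backwards.
\end{proof}

\section{Scales and the induction hypothesis}\label{sec:scales}

For $k\ge0$ let $H_k$ be the finite subgraph of $G'$ induced by $v_0,\dots,v_k$, the cliques $S_0,\dots,S_k$, and the legs of $S_1,\dots,S_k$. At step $k$ the core is $H_{k-1}$ and the satellite is $S_k$. Three features of the real process are absent from the chain of Section~\ref{sec:toy}, and they dictate the hypothesis.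

First, when $S_k$ revives the core it delivers one infected vertex, $g_0$. The hypothesis must concern the process started from $g_0$ alone, and such a start fails with a probability that is not small: we can only ask for success with probability $\frac34$, and we must repeat. The same holds when the core infects $g_k$. Second, a core that is merely alive sends nothing along $\Gamma_k$; we need $g_0$ itself to be infected often. Third, $g_0$ is not infected at regular times, because at each level there are gaps while the core waits to be revived. So we ask for many infection times of $g_0$ in every block of a length $\theta_k$ that exceeds the gaps, with a density $1/\rho_k$ that deteriorates slowly.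

Let $\theta_0=4\lceil4L_0\rceil$ and $\rho_0=\theta_0/2$. For $k\ge1$ define, recursively,
\[
\omega_k=\frac{8\rho_{k-1}(n_k+1)L_k}{p_k},\qquad w_k=\text{the least multiple of }\theta_{k-1}\text{ with }w_k\ge\omega_k,
\]
\[
K_k=N_k^2,\qquad Y_k=K_kw_k,\qquad\theta_k=4K_kY_k,\qquad\rho_k=8K_k\rho_{k-1},
\]
and for $k\ge0$ let $B_k$ be the largest multiple of $\theta_k$ with $B_k\le e^{2L_k}$. The numbers $\theta_k,w_k,Y_k$ are integers, and $w_k,Y_k$ are multiples of $\theta_{k-1}$. In time $w_k$ a transmission along $\Gamma_k$ is overwhelmingly likely; $K_k$ repetitions turn a failure probability $\frac14$ into a negligible one; $Y_k$ is the time the core needs to infect $g_k$ that many times; and $B_k$ is the lifetime to be proved for $H_k$.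

Times are \emph{$1$-separated} if any two differ by at least $1$. Let $u$ be a finite stopping time and $\zeta$ the process inside $H_k$ started from $(g_0,u)$. The \emph{level-$k$ run length} $\beta_k(u)$ is the largest $b\in\{0,\theta_k,2\theta_k,\dots,B_k\}$ such that every interval $[u+i\theta_k,u+(i+1)\theta_k)$ with $0\le i<b/\theta_k$ contains at least $\theta_k/\rho_k$ $1$-separated times $t$ with $g_0\in\zeta_t$. By (G3), given $\mathcal F_u$, $\beta_k(u)$ has the law of $\beta_k(0)$. Put
\[
\delta_k=2^{-k-5},\qquad\varepsilon_0=\tfrac3{16},\qquad\varepsilon_k=\varepsilon_{k-1}+2\delta_k\quad(k\ge1),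
\]
so that $\varepsilon_k\le\frac3{16}+\frac1{16}=\frac14$.

\begin{proposition}\label{prop:ind}
For $m$ large, $\mathbb P(\beta_k(0)=B_k)\ge1-\varepsilon_k$ for all $k\ge0$.
\end{proposition}

The proof is by induction on $k$. We first collect the inequalities between the parameters. For $k\ge1$ let $J_k=\lceil2(B_k+\theta_k)/B_{k-1}\rceil$, which will be the number of restarts of the core, and let
\begin{gather*}
\eta_1=2B_{k-1}\exp\Bigl(-\frac{p_kw_k}{2\rho_{k-1}(n_k+1)}\Bigr),\qquad\eta_3=2\exp\Bigl(-\frac{p_kw_k}{2(n_k+1)}\Bigr),\\
\eta_2=4^{-\lfloor K_k/2\rfloor}+K_k\Bigl(\frac{3K_kY_k}{T_{N_k}}+\exp\bigl(-w_ke^{-CN_k}\bigr)\Bigr),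
\end{gather*}
which will bound the probabilities of three kinds of failure at one restart.

\begin{lemma}\label{lem:param}
Let $\sigma'=\frac{1+\sigma}2\in(\frac34,1)$. For $m$ large the following hold.
\begin{itemize}
\item[(a)] $\theta_k\ge2\rho_k$ for $k\ge0$, and $\theta_k/\rho_k=Y_k/(2\rho_{k-1})$ for $k\ge1$.
\item[(b)] $e^{\sigma L_k}\le w_k\le e^{\sigma'L_k}$ for $k\ge1$.
\item[(c)] $\frac12e^{2L_k}\le B_k\le e^{2L_k}$ for $k\ge0$; $Y_k\le B_{k-1}$ for $k\ge1$; and $B_k-\theta_k\to\infty$ as $k\to\infty$.
\item[(d)] $J_k\le7e^{6L_k/m}$ and $e^{-J_k/8}\le\delta_k$ for $k\ge1$.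
\item[(e)] $J_k(\eta_1+\eta_2+\eta_3+4^{-K_k})\le\delta_k$ for $k\ge1$.
\item[(f)] $\frac18+w_k/T_{N_k}\le\frac14$ for $k\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $x=m+k$, so $L_k=2x^2\log x$ and, for $k\ge1$, $N_k=x^2$ and $K_k=x^4$.

(a) Equality $\theta_0=2\rho_0$ holds by definition. For $k\ge1$, $\theta_k/\rho_k=4K_kY_k/(8K_k\rho_{k-1})=Y_k/(2\rho_{k-1})$, and inductively $Y_k\ge K_k\theta_{k-1}\ge2K_k\rho_{k-1}$, so the ratio is at least $K_k\ge2$.

(b) The lower bound is $w_k\ge1/p_k\ge q^{-d_k}\ge e^{\sigma L_k}$, by \eqref{eq:legs}. For the upper bound use $w_k\le\omega_k+\theta_{k-1}$; we show that both terms are at most $\frac12e^{\sigma'L_k}$. We have $1/p_k\le q^{-(k+3)}e^{\sigma L_k}$ by \eqref{eq:legs}, $n_k+1\le L_k+k+4\le2L_k$, and $\rho_{k-1}\le\rho_0(8x^4)^k\le10L_k(8x^4)^k$. Hence $\omega_k\le160L_k^3(8x^4)^kq^{-(k+3)}e^{\sigma L_k}$, and $k\le x$ gives $\log\omega_k\le\sigma L_k+cx\log x$ with $c=c(r,\nu)$. Since $(\sigma'-\sigma)L_k=(1-\sigma)x^2\log x$, we get $\omega_k\le\frac12e^{\sigma'L_k}$ for $m$ large. For $k=1$, $\theta_0\le16L_0+4\le\frac12e^{\sigma'L_1}$. For $k\ge2$,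 by induction $\theta_{k-1}=4K_{k-1}^2w_{k-1}\le4(x-1)^8e^{\sigma'L_{k-1}}$, and \eqref{eq:incr} with $\sigma'>\frac34$ gives $\sigma'(L_k-L_{k-1})\ge3(x-1)\log(x-1)\ge\log8+8\log(x-1)$, so $\theta_{k-1}\le\frac12e^{\sigma'L_k}$.

(c) By (b), $\theta_k=4K_k^2w_k\le4x^8e^{\sigma'L_k}\le\frac12e^{2L_k}$ for $k\ge1$, and $\theta_0\le16L_0+4\le\frac12e^{2L_0}$. As $B_k>e^{2L_k}-\theta_k$, the first claim follows, and $B_k-\theta_k\ge e^{2L_k}-8x^8e^{\sigma'L_k}\to\infty$. For $m\ge12$, \eqref{eq:incr} gives $2L_{k-1}\ge\frac32L_k$, so $Y_k\le x^4e^{\sigma'L_k}\le\frac12e^{3L_k/2}\le\frac12e^{2L_{k-1}}\le B_{k-1}$.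

(d) By the proof of (c), $B_k+\theta_k\le\frac32e^{2L_k}$, so $J_k\le1+6e^{2(L_k-L_{k-1})}\le7e^{6L_k/m}$ by \eqref{eq:incr}. Also $J_k\ge2B_k/B_{k-1}\ge e^{2(L_k-L_{k-1})}\ge e^{8(x-1)}\ge32(x-1)^2$, so $J_k/8\ge4(k+2)^2\ge k+5$.

(e), (f) Let $\kappa=1-\sigma'>0$. From $w_k\ge\omega_k$ and $\rho_{k-1}\ge1$ we get $\eta_1\le2e^{2L_{k-1}-4L_k}\le2e^{-2L_k}$ and $\eta_3\le2e^{-4L_k}$. Next $4^{-K_k}\le4^{-\lfloor K_k/2\rfloor}\le e^{-x^4/2}\le e^{-2L_k}$ for $x\ge4$. By (b), $w_ke^{-CN_k}\ge e^{\sigma L_k-Cx^2}\ge e^{L_k/2}\ge2L_k$ for $m$ large, so $K_k\exp(-w_ke^{-CN_k})\le x^4e^{-2L_k}$. By (b) and $\log T_{N_k}\ge L_k-C_1x^2$,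
\[
\frac{w_k}{T_{N_k}}\le e^{-\kappa L_k+C_1x^2},\qquad\frac{3K_k^2Y_k}{T_{N_k}}=\frac{3K_k^3w_k}{T_{N_k}}\le3x^{12}e^{-\kappa L_k+C_1x^2}.
\]
Since $x^2=o(L_k)$, the first bound gives (f), and each of the six terms in $\eta_1+\eta_2+\eta_3+4^{-K_k}$ is at most $\frac16e^{-\kappa L_k/2}$ for $m$ large. By (d), for $m\ge24/\kappa$ the left side of (e) is at most $7e^{-\kappa L_k/4}\le7e^{-\kappa m(m+k)/4}$, which is at most $2^{-k-5}$ for $m$ large.
\end{proof}

Part (e) is the comparison of Section~\ref{sec:toy}: one restart fails with probability roughly $w_k/T_{N_k}$, the reciprocal of the gain, and the number $J_k$ of restarts is much smaller than the gain because $m$ is large.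

\begin{proof}[Proof of Proposition~\ref{prop:ind} for $k=0$]
This is where the size $N_0=4m^2$ is used: $\log T_{N_0}\ge4m^2\log(4m^2)-4C_1m^2\ge4L_0-4C_1m^2\ge3L_0$ for $m$ large. By (G1) it suffices to consider the process $\zeta$ inside $S_0$ started from $\{g_0\}$. By Lemma~\ref{lem:clique}(a) it dies by time $B_0$ with probability at most $\frac18+e^{-L_0}\le\frac18+\frac1{32}$. Cut $[0,B_0)$ into half-blocks of length $\theta_0/2=2\lceil4L_0\rceil$. Each contains $\lceil4L_0\rceil$ \emph{slots} $[2j,2j+1]$, $j$ an integer. By Lemma~\ref{lem:clique}(c), given $\mathcal F_{2j}$, the probability that $\zeta_{2j}\ne\emptyset$ and $g_0$ is healthy throughout the slot is at most $\frac12$. So the probability that $\zeta$ is alive at time $B_0$ while $g_0$ is healthy in all slots of a given half-block is at most $2^{-4L_0}$. There are at most $2B_0$ half-blocks, and $2e^{2L_0}2^{-4L_0}\le\frac1{32}$ for $m$ large because $4\log2>2$. Outside an event of probability $\frac18+\frac1{32}+\frac1{32}=\varepsilon_0$, every half-block has a slot in which $g_0$ is infected. Times in different slots are $1$-separated, so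 each block of length $\theta_0$ contains $2=\theta_0/\rho_0$ of them.
\end{proof}

\section{The induction step}\label{sec:step}

Let $k\ge1$ and assume Proposition~\ref{prop:ind} for $k-1$. Write $\theta,\rho,B,\varepsilon$ for $\theta_{k-1},\rho_{k-1},B_{k-1},\varepsilon_{k-1}$, and $d,n,p,N,K,w,Y,J,T$ for $d_k,n_k,p_k,N_k,K_k,w_k,Y_k,J_k,T_{N_k}$. Let $\xi$ be the process inside $H_k$ started from $\{g_0\}$.

\subsection{Runs}
We cut the history of $\xi$ into runs of the core. Let $s_0=0$. Given a stopping time $s_j<\infty$ with $g_0\in\xi_{s_j}$, let $\zeta^j\subset\xi$ be the process inside $H_{k-1}$ started from $(g_0,s_j)$, and put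
\[
\beta_j=\beta_{k-1}(s_j),\qquad f_j=s_j+\beta_j,\qquad t_j=f_j+\theta,\qquad s_{j+1}=\inf\{t\ge t_j:\ g_0\in\xi_t\}.
\]
If $s_j=\infty$ put $s_{j+1}=\infty$. The end $f_j$ of run $j$ is not a stopping time, since one learns that a block is poor only when it is over. But $\{\beta_j=i\theta\}$ is determined by the marks up to time $s_j+(i+1)\theta$, so $t_j$ is a stopping time and $\beta_j$ is $\mathcal F_{t_j}$-measurable. Then $s_{j+1}$ is a stopping time, and $g_0\in\xi_{s_{j+1}}$ by right-continuity if $s_{j+1}<\infty$. Run $j$ is \emph{long} if $\beta_j\ge Y$ and \emph{short} otherwise. By the induction hypothesis and $Y\le B$, on $\{s_j<\infty\}$,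
\begin{equation}\label{eq:runs}
\mathbb P(\text{run }j\text{ is short}\mid\mathcal F_{s_j})\le\mathbb P(\beta_j\ne B\mid\mathcal F_{s_j})\le\varepsilon\le\tfrac14.
\end{equation}
The \emph{blocks} of run $j$ are the intervals $[s_j+i\theta,s_j+(i+1)\theta)$ with $i\ge0$ and $(i+1)\theta\le\beta_j$, and its \emph{visits} are the times $t$ with $g_0\in\zeta^j_t$.

\begin{lemma}\label{lem:visits}
Any $M$ consecutive blocks of run $j$ together contain at least $M\theta/(2\rho)$ $1$-separated visits of run $j$.
\end{lemma}

\begin{proof}
In each block take at least $\theta/\rho$ $1$-separated visits and drop the last one. The remaining ones lie more than $1$ before the end of their block, so they are $1$-separated from those of later blocks. Their number is at least $M(\theta/\rho-1)\ge M\theta/(2\rho)$, by Lemma~\ref{lem:param}(a).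
\end{proof}

The plan is as follows. During its last $Y$ time units a long run infects $g_k$ at least $K$ times, and one of these infections keeps $S_k$ infected for a time $3KY$. Meanwhile $S_k$ reinfects $g_0$ within time $w$ whenever needed, and among $K$ restarts one is long. To apply Lemma~\ref{lem:clique} to the infections of $g_k$ we need their times to be independent of what happens in $S_k$. Call the recoveries at vertices of $S_k$, including $g_k$, and the arrows between vertices of $S_k$ \emph{internal marks}, and let $H_k-S_k$ be the subgraph induced by the vertices of $H_k$ outside $S_k$. An \emph{arrival} of run $j$ is an arrow $y_{k,d}\to g_k$ that is active for the process inside $H_k-S_k$ started from $(g_0,s_j)$. At an arrival, $g_k$ is infected in $\xi$. Since $H_{k-1}\subset H_k-S_k$, the arrivals and $\beta_j$ are functions of $s_j$, of the marks in $H_k-S_k$ and of the arrows $y_{k,d}\to g_k$; they involve no internal mark.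

\subsection{Five bad events}
Each of the events $E_1(j),\dots,E_4(j)$ includes the condition $s_j<\infty$.
\begin{itemize}
\item $E_1(j)$: for some integer $i\ge0$ with $i\theta+w\le\beta_j$, run $j$ has no arrival in $[s_j+i\theta,s_j+i\theta+w]$.
\item $E_2(j)$: run $j$ is long, $E_1(j)$ fails, and $S_k\cap\xi_t=\emptyset$ for some $t\in[f_j,f_j+(3K-1)Y]$.
\item $E_3(j)$: $S_k\cap\xi_t\ne\emptyset$ and $g_0\notin\xi_t$ for all $t\in[t_j,t_j+w]$.
\item $E_4(j)$: $s_{j+K-1}<\infty$ and the runs $j,\dots,j+K-1$ are all short.
\item $E_5$: $s_{J-1}<\infty$ and $\beta_j=B$ for fewer than $J/2$ of the indices $0\le j<J$.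
\end{itemize}

\begin{lemma}\label{lem:bad}
For every $j\ge0$, $\mathbb P(E_i(j))\le\eta_i$ for $i=1,2,3$, and $\mathbb P(E_4(j))\le4^{-K}$. Moreover $\mathbb P(E_5)\le e^{-J/8}$.
\end{lemma}

\begin{proof}
\emph{The event $E_1(j)$.} Fix $i$, and put $\alpha=s_j+i\theta$ and $Q=\frac w{2\rho(n+1)}$. We make attempts at stopping times that are more than $n$ apart. Let $u_1$ be the first visit of run $j$ at a time $\ge\alpha$, and $u_{l+1}$ the first visit at a time $\ge u_l+n+1$. Attempt $l$ succeeds if $u_l<\infty$ and there is an arrival in $[u_l,u_l+n]$. A path inside $H_{k-1}$ to $(g_0,u_l)$ followed by $\Gamma_k$ stays in $H_k-S_k$ up to its last arrow, so by Lemma~\ref{lem:trans}(a) attempt $l$ succeeds with probability at least $p$ given $\mathcal F_{u_l}$ on $\{u_l<\infty\}$, and its outcome is known before $u_{l+1}$.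

Suppose $i\theta+w\le\beta_j$. Then $[\alpha,\alpha+w)$ consists of $w/\theta$ blocks, so by Lemma~\ref{lem:visits} it contains $1$-separated visits $z_1<z_2<\dots<z_D$ with $D=\lceil w/(2\rho)\rceil=\lceil Q(n+1)\rceil$. We have $u_l\le z_{1+(l-1)(n+1)}$ as long as the index is at most $D$: this holds for $l=1$, and $z_{1+l(n+1)}\ge z_{1+(l-1)(n+1)}+n+1\ge u_l+n+1$ gives the next case. Since $(\lceil Q\rceil-1)(n+1)<Q(n+1)\le D$ and the outer terms are integers, the index for $l=\lceil Q\rceil$ is at most $D$. So $u_{\lceil Q\rceil}<\alpha+w$, and $[u_l,u_l+n]\subset[\alpha,\alpha+w]$ for $l<\lceil Q\rceil$. If the window has no arrival, these $\lceil Q\rceil-1$ attempts take place and fail, which has probability at most $(1-p)^{Q-1}\le2e^{-pQ}$, as $p\le\frac12$. Finally $i\theta+w\le B$ and $w\ge\theta\ge1$ leave at most $B$ values of $i$.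

\emph{The event $E_2(j)$.} The arrivals that matter are located by counting back from $f_j$, so their times are not stopping times. We condition instead on the $\sigma$-field $\mathcal G$ generated by $\mathcal F_{s_j}$ and by the marks in $H_k-S_k$ and the arrows $y_{k,d}\to g_k$ after $s_j$. By (G3), given $\mathcal G$ the internal marks after $s_j$ are independent Poisson processes with their original rates, while $\beta_j$, $f_j$, $E_1(j)$ and the arrivals are $\mathcal G$-measurable. Suppose run $j$ is long and $E_1(j)$ fails. For $1\le i\le K$ the window $[f_j-Y+(i-1)w,\,f_j-Y+iw]$ begins at $s_j$ plus a nonnegative multiple of $\theta$ and ends by $f_j$, since $Kw=Y$. So it contains an arrival; let $\tau_i$ be the first. Keep only odd $i$, so that $\tau_{i+2}\ge\tau_i+w$, and let $\ell_i$ be the lifetime of the process inside $S_k$ started from $(g_k,\tau_i)$. If some $\ell_i>3KY$, then $S_k\cap\xi_t\ne\emptyset$ on $[\tau_i,\tau_i+3KY]$, which contains $[f_j,f_j+(3K-1)Y]$ because $f_j-Y\le\tau_i\le f_j$. The events $\{\ell_i>3KY\}$ use overlapping time intervals and are dependent, and this is why Lemma~\ref{lem:clique}(b)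 is needed: on $E_2(j)$, either all $\ell_i\le w$, or some $\ell_i\in(w,3KY]$. Given $\mathcal G$, the events $\{\ell_i\le w\}$ depend on the internal marks in the disjoint intervals $(\tau_i,\tau_i+w]$, and each has probability at most $\frac14$ by Lemmas~\ref{lem:clique}(a) and~\ref{lem:param}(f). All occur with probability at most $4^{-\lfloor K/2\rfloor}$. The second alternative has probability at most $K(3KY/T+\exp(-we^{-CN}))$ by Lemma~\ref{lem:clique}(b), $w$ being an integer.

\emph{The event $E_3(j)$.} Apply Lemma~\ref{lem:trans}(b) at the stopping times $t_j+l(n+1)$, $0\le l<\lfloor w/(n+1)\rfloor$. On $E_3(j)$, $S_k$ is infected at each of them and $g_0$ stays healthy until the next. So $\mathbb P(E_3(j))\le(1-\frac p2)^{w/(n+1)-1}\le\eta_3$.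

\emph{The event $E_4(j)$.} Whether run $l$ is short is known at $t_l\le s_{l+1}$. Condition successively on $\mathcal F_{s_{j+K-1}},\dots,\mathcal F_{s_j}$ and use \eqref{eq:runs}.

\emph{The event $E_5$.} Let $D_j=\mathbf 1\{s_j<\infty,\ \beta_j\ne B\}$. The variables $D_0,\dots,D_{j-1}$ are $\mathcal F_{s_j}$-measurable, and $\mathbb E[3^{D_j}\mid\mathcal F_{s_j}]\le1+2\cdot\frac14$ by \eqref{eq:runs}. Hence $\mathbb E\,3^{D_0+\dots+D_{J-1}}\le(\frac32)^J$. On $E_5$ the exponent exceeds $J/2$, so $\mathbb P(E_5)\le(\frac32)^J3^{-J/2}=(\frac34)^{J/2}\le e^{-J/8}$, using $\frac34\le e^{-1/4}$.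
\end{proof}

Let $\Omega$ be the event that run $0$ is long, that none of $E_1(j),\dots,E_4(j)$ with $0\le j<J$ occurs, and that $E_5$ does not occur. Only the first run has no satellite behind it, so the failure probability $\varepsilon$ is paid once: by \eqref{eq:runs}, Lemma~\ref{lem:bad} and Lemma~\ref{lem:param}(d),(e),
\begin{equation}\label{eq:Omega}
\mathbb P(\Omega^c)\le\varepsilon+J(\eta_1+\eta_2+\eta_3+4^{-K})+e^{-J/8}\le\varepsilon_{k-1}+2\delta_k=\varepsilon_k.
\end{equation}

\subsection{The good event forces a full run at level $k$}
The rest is deterministic. We first bound the gap after a long run.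

\begin{lemma}\label{lem:gap}
On $\Omega$, $s_J<\infty$. If $0\le j<J$ and $i$ is the largest index $\le j$ of a long run, then $s_{j+1}\le t_j+w\le f_i+(K+1)Y$. Moreover $s_J\ge B_k+\theta_k$.
\end{lemma}

\begin{proof}
We use induction on $j$. Let $j<J$, and suppose $s_j<\infty$ and $s_{l+1}\le t_l+w$ for $l<j$. The index $i$ exists because run $0$ is long, and $j-i\le K-1$, since otherwise $E_4(i+1)$ occurs with $i+1\le j<J$. A short run $l$ has $\beta_l\le Y-\theta$, both $\beta_l$ and $Y$ being multiples of $\theta$, so $t_l\le s_l+Y\le t_{l-1}+w+Y$ for $i<l\le j$. With $t_i=f_i+\theta$, $\theta\le w$ and $(K+1)w=Y+w\le2Y$,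
\[
t_j+w\le f_i+\theta+w+(K-1)(Y+w)\le f_i+(K-1)Y+(K+1)w\le f_i+(K+1)Y.
\]
As $K+1\le3K-1$ and $t_j\ge f_i$, the interval $[t_j,t_j+w]$ lies in $[f_i,f_i+(3K-1)Y]$. Run $i$ is long and $E_1(i)$, $E_2(i)$ fail, so $S_k\cap\xi_t\ne\emptyset$ on this interval. Since $E_3(j)$ fails, $g_0\in\xi_t$ for some $t\in[t_j,t_j+w]$, that is, $s_{j+1}\le t_j+w$. Finally $s_{j+1}\ge s_j+\beta_j$ and $E_5$ fails, so $s_J\ge\frac J2B\ge B_k+\theta_k$.
\end{proof}

\begin{lemma}\label{lem:fullrun}
On $\Omega$, $\beta_k(0)=B_k$.
\end{lemma}

\begin{proof}
Let $I=[\alpha,\alpha+\theta_k)\subset[0,B_k)$ with $\alpha$ a multiple of $\theta_k=4KY$. We show that $I$ contains $Y/\theta$ consecutive blocks of one run. By Lemma~\ref{lem:visits} it then contains at least $\frac Y\theta\cdot\frac\theta{2\rho}=\frac Y{2\rho}=\theta_k/\rho_k$ $1$-separated times with $g_0\in\xi_t$, and $\xi$ is the process that defines $\beta_k(0)$. Let $i$ be the largest index of a long run with $s_i\le\alpha$; then $i<J$ because $s_J>\alpha$.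

\emph{Case 1: $f_i\ge\alpha+2Y$.} The interval $[\alpha,\alpha+2Y)$ lies in $I$ and in $[s_i,f_i)$, which is tiled by the blocks of run $i$. At most two blocks meet it without being contained in it, so it contains at least $2Y/\theta-2\ge Y/\theta$ consecutive blocks, as $Y\ge K\theta\ge2\theta$.

\emph{Case 2: $f_i<\alpha+2Y$.} Some run with index in $\{i+1,\dots,J\}$ is long. Otherwise Lemma~\ref{lem:gap} with $j=J-1$ gives $s_J\le f_i+(K+1)Y<\alpha+(K+3)Y\le\alpha+\theta_k\le B_k$, which contradicts $s_J\ge B_k+\theta_k$. Let $i'\le J$ be the first long run after $i$. By the choice of $i$ we have $s_{i'}>\alpha$, and Lemma~\ref{lem:gap} with $j=i'-1$ gives $s_{i'}\le f_i+(K+1)Y<\alpha+(K+3)Y$. Since $K+4\le4K$, the interval $[s_{i'},s_{i'}+Y)$ lies in $I$, and it consists of the first $Y/\theta$ blocks of run $i'$.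
\end{proof}

Lemma~\ref{lem:fullrun} and \eqref{eq:Omega} give $\mathbb P(\beta_k(0)=B_k)\ge1-\varepsilon_k$. This completes the induction step and the proof of Proposition~\ref{prop:ind}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Fix $m$ so large that Propositions~\ref{prop:ext} and~\ref{prop:ind} hold. Let $\xi$ be the process on $G'$ at rate $\mu$ started from $\{g_0\}$, and let $t\ge0$. By Lemma~\ref{lem:param}(c) there is $k$ with $B_k-\theta_k\ge t$. On $\{\beta_k(0)=B_k\}$ the interval $[B_k-\theta_k,B_k)$ contains at least $\theta_k/\rho_k\ge2$ times at which $g_0$ is infected in the process inside $H_k$, hence in $\xi$ by (G1). By Proposition~\ref{prop:ind},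
\[
\mathbb P(g_0\in\xi_s\text{ for some }s\ge t)\ge\tfrac34.
\]
These events decrease in $t$, so their intersection, the event that $g_0$ is infected at arbitrarily large times, has probability at least $\frac34$. Thus $\lambda_2(G')\le\mu=\nu^r$. Proposition~\ref{prop:ext} gives $\lambda_1(G)\ge\nu$, we have $\nu^r<\nu$ because $r>1$, and $\lambda_1\le\lambda_2$ on both graphs. For fixed $r$, $\nu^{1-r}\to\infty$ as $\nu\to0$. \qed

\begin{remark}
Since $\lambda_1(G')<\lambda_1(G)$ and $G'$ is non-explosive (Lemma~\ref{lem:noexp}), Proposition~\ref{prop:leave} shows that $\lambda_1(G')=\lambda_2(G')$ for the graph constructed here.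
\end{remark}

\begin{thebibliography}{9}

\bibitem{BRWCP}
\emph{The branching random walk and contact process on Galton-Watson and nonhomogeneous trees},
\texttt{http://projecteuclid.org/journalArticle/Download?urlId=10.1214\%2Faop\%2F1015345762},
doi:10.1214/aop/1015345762.

\end{thebibliography}
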